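\title{Almost-sure emptiness of probabilistic B\"uchi tree automata is undecidable}

\begin{abstract}
A probabilistic tree automaton labels the nodes of an infinite binary tree with states at random, and it accepts the tree almost surely if, with probability one, every branch of the labeling is accepting. We show that no algorithm decides whether an automaton with the B\"uchi condition accepts some tree almost surely, even when the condition only asks every branch to reach one absorbing state. The emptiness problem is $\Sigma^0_2$-complete and remains undecidable under a gap promise, whereas for the safety condition it is decidable in exponential time. The proof turns acceptance into the extinction of a branching process whose offspring law is controlled by a probabilistic word automaton.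
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Sigma$ be a finite alphabet. A \emph{$\Sigma$-tree} is a map $t:\{0,1\}^*\to\Sigma$. The words in $\{0,1\}^*$ are the \emph{nodes}, the empty word $\varepsilon$ is the root, $u0$ and $u1$ are the left and right children of $u$, and $|u|$ is the depth of $u$. A \emph{branch} is an infinite sequence of nodes that starts at the root and in which each node is a child of the previous one. The subtree of $t$ at $u$ is the tree $t_u:v\mapsto t(uv)$, and $t$ is \emph{regular} if it has finitely many distinct subtrees.

A \emph{probabilistic tree automaton} is a tuple $\mathcal A=\langle\Sigma,Q,q_{\mathrm{in}},\delta,F\rangle$, where $Q$ is a finite set of states, $q_{\mathrm{in}}\in Q$, $F\subseteq Q$, and $\delta:Q\times\Sigma\times Q\times Q\to[0,1]$ takes rational values and satisfies $\sum_{q_0,q_1\in Q}\delta(p,a,q_0,q_1)=1$ for all $p\in Q$ and $a\in\Sigma$. A \emph{run} of $\mathcal A$ on $t$ is a map $\rho:\{0,1\}^*\to Q$ with $\rho(\varepsilon)=q_{\mathrm{in}}$. Runs are generated at random from the root downward: independently at every node $u$, if $\rho(u)=p$, then the pair $(\rho(u0),\rho(u1))$ equals $(q_0,q_1)$ with probability $\delta(p,t(u),q_0,q_1)$.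 This defines a probability measure on the runs on $t$.

A run reads an infinite sequence of states along each branch. The branch is accepting for the \emph{B\"uchi} condition if it visits $F$ infinitely often, for the \emph{co-B\"uchi} condition if it visits $F$ finitely often, and for the \emph{safety} condition if it never visits $F$. A run is accepting if \emph{all} of its branches are, and $L^{=1}(\mathcal A)$ is the set of trees $t$ such that the accepting runs on $t$ have measure $1$. The \emph{emptiness problem} asks, given $\mathcal A$, whether $L^{=1}(\mathcal A)=\varnothing$. It is known to be undecidable for the co-B\"uchi condition. Its status for the B\"uchi condition, or even weaker ones, is posed as an open problem in \cite{PTL}: is there an algorithm that, given a probabilistic B\"uchi tree automaton $\mathcal A$, decides whether $L^{=1}(\mathcal A)=\varnothing$?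

There is a reason to expect one. ``Probability one'' is a qualitative requirement, and such requirements tend to ignore the values of the probabilities. In a finite Markov chain, an absorbing state is reached almost surely exactly when it can be reached from every state that can be reached from the start, and this is a property of the transition graph. For tree automata with the safety condition the same principle holds, and it yields an algorithm (Section~\ref{sec:runs}). One would guess that it extends to the B\"uchi condition and that a nonempty language contains a regular tree. Both guesses fail, because the quantifier over the uncountably many branches stands inside the probability: every single branch may be accepting almost surely while, with positive probability, some branch is not.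

Call $\mathcal A$ a \emph{reachability automaton} if $F=\{\top\}$ for a state $\top$ with $\delta(\top,a,\top,\top)=1$ for all $a\in\Sigma$, and the condition is B\"uchi. Since $\top$ is absorbing, the condition asks that every branch reach $\top$. Such an automaton is \emph{weak}: each strongly connected component of its state graph lies inside $F$ or is disjoint from $F$.

\begin{theorem}\label{thm:undec}
There is no algorithm that, given a probabilistic B\"uchi tree automaton $\mathcal A$, decides whether $L^{=1}(\mathcal A)=\varnothing$. This holds even for reachability automata.
\end{theorem}

To state the exact complexity, code automata by integers. A set $A\subseteq\mathbb N$ is $\Pi^0_2$ if there is a recursively enumerable (r.e.) relation $R$ such that $e\in A\iff\forall n\,R(e,n)$; it is $\Sigma^0_2$ if its complement is $\Pi^0_2$. It is $\Sigma^0_2$-\emph{complete} if it is $\Sigma^0_2$ and for every $\Sigma^0_2$ set $A'$ there is a computable map $g$ with $e\in A'\iff g(e)\in A$; likewise for $\Pi^0_2$. Both r.e.\ and co-r.e.\ sets are $\Pi^0_2$, and a $\Sigma^0_2$-complete set is not.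

\begin{theorem}\label{thm:complete}
The set of B\"uchi automata $\mathcal A$ with $L^{=1}(\mathcal A)=\varnothing$ is $\Sigma^0_2$-complete, and so is the set of reachability automata with this property. In particular, these sets are neither r.e.\ nor co-r.e.
\end{theorem}

Undecidability does not depend on the fine distinction between probability $1$ and probabilities close to $1$. An algorithm \emph{separates} two disjoint classes of inputs if, on every input from either class, it halts and tells which class the input belongs to.

\begin{theorem}\label{thm:gap}
For every rational $\eta\in(0,1)$, no algorithm separates, among reachability automata, those for which $L^{=1}(\mathcal A)$ contains a regular tree from those for which the accepting runs on every tree have probability at most $\eta$.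
\end{theorem}

\begin{proposition}\label{prop:boundary}
\begin{enumerate}
\item[(a)] For the safety condition, emptiness of $L^{=1}(\mathcal A)$ is decidable in exponential time.
\item[(b)] There is a reachability automaton $\mathcal A$ such that $L^{=1}(\mathcal A)\neq\varnothing$ and $L^{=1}(\mathcal A)$ contains no regular tree.
\end{enumerate}
\end{proposition}

Section~\ref{sec:runs} collects the basic facts on runs and settles the safety case. Section~\ref{sec:branching} shows on a two-state automaton how a numerical threshold appears. Section~\ref{sec:pfa} lets the input tree control the number that is compared with the threshold, through a probabilistic word automaton, and Section~\ref{sec:counter} encodes counter machines into such automata. The lower bounds follow in Section~\ref{sec:lower}, and the $\Sigma^0_2$ upper bound is proved in Section~\ref{sec:upper}.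

\section{Finite horizons, supports, and the safety condition}\label{sec:runs}

Fix $\mathcal A$ and $t$. One way to generate the random run is to draw independent pairs $\xi_{u,p}\in Q\times Q$, one for each node $u$ and state $p$, with law $\delta(p,t(u),\cdot,\cdot)$, and to put $(\rho(u0),\rho(u1))=\xi_{u,\rho(u)}$. A \emph{run from $q$} is generated in the same way from $\rho(\varepsilon)=q$. The state $\rho(u)$ depends only on pairs drawn at proper prefixes of $u$, and the run below $u$ depends only on $\rho(u)$ and on pairs drawn at nodes $uv$. This gives the \emph{Markov property}: conditionally on $\rho(u)=q$, the run below $u$ is distributed as a run from $q$ on $t_u$; and conditionally on the states at $u0$ and $u1$, the runs below these two nodes are independent.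

A run is \emph{consistent} if $\delta(\rho(u),t(u),\rho(u0),\rho(u1))>0$ for every $u$. There are countably many nodes, so almost every run is consistent.

Acceptance is a condition on uncountably many branches, but K\"onig's lemma (an infinite, finitely branching tree has an infinite path) reduces it to finite events. For a node $u$ and $h\ge1$, let $H(u,h)$ be the set of runs $\rho$ such that every $v\in\{0,1\}^h$ has a nonempty prefix $v'$ with $\rho(uv')\in F$. Thus every path going down $h$ levels from $u$ meets $F$ strictly below $u$, and $H(u,h)\subseteq H(u,h+1)$.

\begin{lemma}\label{lem:horizon}
\begin{enumerate}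
\item[(a)] A run $\rho$ is B\"uchi-accepting if and only if for every node $u$ there is $h\geq 1$ with $\rho\in H(u,h)$.
\item[(b)] A consistent run of a reachability automaton is accepting if and only if, for some $h$, all nodes of depth $h$ are in state $\top$; once this holds for $h$, it holds for $h+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $\rho\notin H(u,h)$ for all $h$. The words $v$ such that $\rho(uv')\notin F$ for every nonempty prefix $v'$ of $v$ form a prefix-closed set containing a word of every length. By K\"onig's lemma it has an infinite path, and the branch that goes to $u$ and then follows this path visits $F$ at most $|u|+1$ times. Conversely, if the condition holds, then a given branch visits $F$ strictly below each of its nodes, hence infinitely often.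

(b) In a consistent run, all descendants of a node in state $\top$ are in state $\top$. This gives the last claim and shows that a level entirely in state $\top$ makes the run accepting. If the run is accepting, then $\rho\in H(\varepsilon,h)$ for some $h$ by (a), so each node of depth $h$ is in state $\top$ or has an ancestor in state $\top$.
\end{proof}

Each $H(u,h)$ depends on finitely many nodes, so the set $\bigcap_u\bigcup_h H(u,h)$ of B\"uchi-accepting runs is a $G_\delta$ set in the product topology, hence measurable. The set of safe runs is closed.

The qualitative information about a random run at a node is the set of states that occur there with positive probability. For $S\subseteq Q$ and $a\in\Sigma$ put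
\[
\mathrm{post}_0(S,a)=\{q_0:\delta(p,a,q_0,q_1)>0\text{ for some }p\in S,\ q_1\in Q\},
\]
and define $\mathrm{post}_1(S,a)$ in the same way with the roles of $q_0$ and $q_1$ exchanged. The \emph{supports} of $t$ from $S$ are defined by $\mathrm{supp}_t(S,\varepsilon)=S$ and $\mathrm{supp}_t(S,ui)=\mathrm{post}_i(\mathrm{supp}_t(S,u),t(u))$ for $i\in\{0,1\}$. Induction on $|v|$ gives $\mathrm{supp}_t(S,uv)=\mathrm{supp}_{t_u}(\mathrm{supp}_t(S,u),v)$. When $t$ is understood we write $S_u=\mathrm{supp}_t(\{q_{\mathrm{in}}\},u)$. Then
\begin{equation}\label{eq:support}
S_u=\{q\in Q:\Pr[\rho(u)=q]>0\},
\end{equation}
by induction on $|u|$, since $\Pr[\rho(u0)=q_0]=\sum_{p,q_1}\Pr[\rho(u)=p]\,\delta(p,t(u),q_0,q_1)$ and symmetrically for $u1$.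

\begin{proof}[Proof of Proposition~\ref{prop:boundary}(a)]
A tree $t$ is accepted almost surely if and only if $S_u\cap F=\varnothing$ for all $u$. Indeed, if $q\in S_u\cap F$, then $\rho(u)=q$ with positive probability by \eqref{eq:support}; and if no support meets $F$, then the unsafe runs form a countable union of null events $\{\rho(u)\in F\}$.

Call a family $\mathcal W$ of subsets of $Q\setminus F$ \emph{closed} if each $S\in\mathcal W$ has a letter $a$ with $\mathrm{post}_0(S,a),\mathrm{post}_1(S,a)\in\mathcal W$. A union of closed families is closed, so there is a largest one, $\mathcal W_{\max}$. If $t\in L^{=1}(\mathcal A)$, then $\{S_u:u\in\{0,1\}^*\}$ is closed, so $\{q_{\mathrm{in}}\}=S_\varepsilon\in\mathcal W_{\max}$. Conversely, if $\{q_{\mathrm{in}}\}\in\mathcal W_{\max}$, label the nodes from the root downward, choosing at $u$ a letter that keeps the supports of both children in $\mathcal W_{\max}$; no support of the resulting tree meets $F$. To compute $\mathcal W_{\max}$, start from all subsets of $Q\setminus F$ and repeatedly delete a set that has no suitable letter. A member of a closed family is never deleted, and the family that remains is closed. There are at most $2^{|Q|}$ deletions, each found by scanning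 at most $2^{|Q|}|\Sigma|$ pairs $(S,a)$.
\end{proof}

\section{A branching process}\label{sec:branching}

The smallest automaton on which supports do not decide acceptance has one letter $\#$, two states $p_0$ (initial) and $\top$ (absorbing), $F=\{\top\}$, and a rational parameter $x\in[0,1]$:
\[
\delta(p_0,\#,\top,\top)=x,\qquad \delta(p_0,\#,p_0,p_0)=1-x .
\]
There is only one tree, and its supports are the same for all $x\in(0,1)$. Along a fixed branch the state at depth $n$ is still $p_0$ with probability $(1-x)^n$, so for $x>0$ each branch reaches $\top$ almost surely. To see whether \emph{all} branches do, regard the nodes in state $p_0$ as the individuals of a branching process: an individual has no child with probability $x$ and two children with probability $1-x$. By Lemma~\ref{lem:horizon}(b), the run is accepting exactly when the population dies out.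

Let $y_n$ be the probability that all nodes of depth $n$ are in state $\top$. Then $y_0=0$. Level $n+1$ is entirely in state $\top$ if the root has no child in the process, or if it has two and both independent subruns have their level $n$ entirely in state $\top$. Thus $y_{n+1}=f_x(y_n)$, where
\[
f_x(y)=x+(1-x)y^2 .
\]
For $x=\frac12$ the values are $0,\frac12,\frac58,\frac{89}{128},\dots$ The acceptance probability is $\lim_n y_n=\lim_n f_x^{\,n}(0)$, where $f_x^{\,n}$ is the $n$-th iterate.

\begin{lemma}\label{lem:f}
For $x,y\in[0,1]$ the value $f_x(y)$ lies in $[0,1]$ and is continuous and nondecreasing in $x$ and in $y$. If $x<\frac12$, then $x/(1-x)<1$ is a fixed point of $f_x$, and $f_x^{\,n}(0)$ tends to it. If $x\ge\frac12$, then $f_x^{\,n}(0)\to1$.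
\end{lemma}

\begin{proof}
The first claim is read off from $f_x(y)=x+(1-x)y^2=y^2+x(1-y^2)$. The identity
\[
f_x(y)-y=(1-y)\bigl(x-(1-x)y\bigr)
\]
shows that the fixed points are $1$ and, for $x<1$, the number $x/(1-x)$, which is less than $1$ exactly when $x<\frac12$. Since $f_x(0)\ge0$ and $f_x$ is nondecreasing, the sequence $f_x^{\,n}(0)$ is nondecreasing and bounded by every fixed point in $[0,1]$. By continuity its limit is a fixed point, hence the least one in $[0,1]$.
\end{proof}

So the tree is accepted almost surely if and only if $x\ge\frac12$, that is, if and only if the mean number $2(1-x)$ of children is at most $1$; for $x<\frac12$ it is accepted with probability equal to the odds $x/(1-x)$. The qualitative condition ``almost surely all branches reach $\top$'' has compared a probability with the threshold $\frac12$. Note that the critical value $x=\frac12$ is on the accepting side; this will let us detect suprema that are not attained.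

\section{From word automata to tree automata}\label{sec:pfa}

In the example the death probability $x$ is fixed by the automaton. We now let the tree choose it, separately for each individual, among the acceptance probabilities of a word automaton.

A \emph{probabilistic finite automaton} (PFA) is a tuple $\mathcal C=(\Gamma,P,p_0,\mu,\mathrm{Acc})$ with a finite alphabet $\Gamma$, a finite state set $P$, an initial state $p_0$, a set $\mathrm{Acc}\subseteq P$, and, for each $p\in P$ and $a\in\Gamma$, a rational probability distribution $\mu(p,a)$ on $P$ giving the law of the next state. For $w\in\Gamma^*$, let $\mathcal C(w)$ be the probability that $\mathcal C$ is in $\mathrm{Acc}$ after reading $w$ from $p_0$. The \emph{value} of $\mathcal C$ is $\mathrm{val}(\mathcal C)=\sup_w\mathcal C(w)$.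

Given $\mathcal C$ and $\kappa\in\{\frac12,1\}$, let $\mathcal B_{\mathcal C,\kappa}$ be the reachability automaton with alphabet $\Gamma\uplus\{\#\}$, states $P\uplus\{\top\}$, initial state $p_0$, and
\begin{itemize}
\item $\delta(p,a,p',\top)=\mu(p,a)(p')$ for $p,p'\in P$ and $a\in\Gamma$;
\item $\delta(p,\#,\top,\top)=\kappa$ and $\delta(p,\#,p_0,p_0)=1-\kappa$ for $p\in\mathrm{Acc}$;
\item $\delta(p,\#,p_0,p_0)=1$ for $p\in P\setminus\mathrm{Acc}$;
\item $\delta(\top,c,\top,\top)=1$ for every letter $c$;
\end{itemize}
all other values of $\delta$ being $0$. Let $t$ be a tree and $u$ a node. If $\#$ occurs among the labels of $u,u0,u00,\dots$, let $w_u\in\Gamma^*$ be the word read before its first occurrence and put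
\[
x_u=\kappa\,\mathcal C(w_u);
\]
otherwise $x_u$ is undefined. Suppose that the automaton is in state $p_0$ at $u$ (Figure~\ref{fig:gadget}). Along $u,u0,u00,\dots$ it simulates $\mathcal C$ on $w_u$, and it sends $\top$ to the right children on the way, so that a single individual stays alive. At the node $z=u0^{|w_u|}$, labeled $\#$, both children receive $\top$ with probability $x_u$, and both receive $p_0$ with probability $1-x_u$. The factor $\kappa$ sets the scale: the critical death probability $\frac12$ corresponds to $\mathcal C(w)=1$ when $\kappa=\frac12$ and to $\mathcal C(w)=\frac12$ when $\kappa=1$.

\begin{figure}[ht]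
\centering
\begin{tikzpicture}[font=\small]
\node[circle,draw,label=above:{$u$ in state $p_0$}] (a) at (0,0) {$b_1$};
\node[circle,draw] (b) at (1.8,0) {$b_2$};
\node (c) at (3.4,0) {$\cdots$};
\node[circle,draw] (d) at (5,0) {$b_k$};
\node[circle,draw,label=above:{$z$}] (z) at (6.8,0) {$\#$};
\node (z0) at (8.6,0) {$z0$};
\node (z1) at (6.8,-1.3) {$z1$};
\node (ra) at (0,-1.3) {$\top$};
\node (rb) at (1.8,-1.3) {$\top$};
\node (rd) at (5,-1.3) {$\top$};
\draw (a) -- node[above] {$0$} (b) -- node[above] {$0$} (c) -- node[above] {$0$} (d) -- node[above] {$0$} (z) -- node[above] {$0$} (z0);
\draw (a) -- node[right] {$1$} (ra);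
\draw (b) -- node[right] {$1$} (rb);
\draw (d) -- node[right] {$1$} (rd);
\draw (z) -- node[right] {$1$} (z1);
\end{tikzpicture}
\caption{The life of one individual in a run of $\mathcal B_{\mathcal C,\kappa}$. Circles show labels of the tree; horizontal edges go to left children. The PFA $\mathcal C$ is simulated on $w_u=b_1\cdots b_k$, the right children on the way are in state $\top$, and the nodes $z0,z1$ are both in state $\top$ with probability $\kappa\,\mathcal C(w_u)$ and both in state $p_0$ otherwise.}
\label{fig:gadget}
\end{figure}

First, a tree cannot do better than the constant process with the largest available death probability.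

\begin{lemma}\label{lem:upper}
Let $0\le x<\frac12$, and let $t$ be a tree with $x_u\le x$ for every node $u$ at which $x_u$ is defined. Then the accepting runs of $\mathcal B_{\mathcal C,\kappa}$ on $t$ have probability at most $x/(1-x)<1$.
\end{lemma}

\begin{proof}
Put $y^*=x/(1-x)$. Let $y_n(u)$ be the probability that a run from $p_0$ on $t_u$ has all nodes of depth $n$ in state $\top$. By Lemma~\ref{lem:horizon}(b) the acceptance probability on $t$ is $\lim_ny_n(\varepsilon)$, so it suffices to prove $y_n(u)\le y^*$ for all $u$. We use strong induction on $n$. If none of the labels of $u0^i$ with $i<n$ is $\#$ (in particular if $n=0$), then $u0^n$ is almost surely in a state of $P$, and $y_n(u)=0$. Otherwise let $z=u0^i$, $i<n$, be the first node labeled $\#$. A node $n$ levels below $u$ is either below or equal to some $u0^j1$ with $j<i$, and then in state $\top$, or $n-i-1$ levels below $z0$ or $z1$. By the Markov property, the induction hypothesis and Lemma~\ref{lem:f},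
\[
y_n(u)=x_u+(1-x_u)\,y_{n-i-1}(z0)\,y_{n-i-1}(z1)\le f_{x_u}(y^*)\le f_x(y^*)=y^*.\qedhere
\]
\end{proof}

For the converse direction we use trees in which all individuals of the same generation read the same word. Given words $w_0,w_1,\ldots\in\Gamma^*$, define the \emph{layered tree} $t$ and sets of nodes $X_g$ as follows. Let $X_0=\{\varepsilon\}$. For $u\in X_g$, the nodes $u,u0,\dots,u0^{|w_g|-1}$ carry the letters of $w_g$ and $u0^{|w_g|}$ carries $\#$; we call these nodes the \emph{spine} of $u$. Put $X_{g+1}=\{u0^{|w_g|}i:u\in X_g,\ i\in\{0,1\}\}$. All nodes that lie on no spine are labeled $\#$. Then $|X_g|=2^g$, and in a consistent run the nodes of $X_g$ are in state $p_0$ or $\top$.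

A branch that starts at a node of $X_g$ either follows the spine and enters $X_{g+1}$, or leaves it through the right child of a node with label in $\Gamma$, and this child is in state $\top$ in every consistent run. Hence
\begin{equation}\label{eq:layer}
\text{a consistent run in which all nodes of some $X_g$ are in state $\top$ is accepting.}
\end{equation}
All nodes of $X_g$ have the same subtree. Let $y^{(g)}_n$ be the probability, starting from $p_0$ at a node of $X_g$, that all nodes of $X_{g+n}$ below it are in state $\top$. As in Section~\ref{sec:branching},
\begin{equation}\label{eq:rec}
y^{(g)}_0=0,\qquad y^{(g)}_{n+1}=f_{\kappa\mathcal C(w_g)}\bigl(y^{(g+1)}_n\bigr).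
\end{equation}

\begin{lemma}\label{lem:regular}
If $\mathcal C(w)\ge\frac12$ for some word $w$, then $L^{=1}(\mathcal B_{\mathcal C,1})$ contains a regular tree.
\end{lemma}

\begin{proof}
Take $w_g=w$ for all $g$. A subtree of the layered tree is either constant with label $\#$ or determined by the position of its root on a spine, so there are at most $|w|+2$ subtrees. With $x=\mathcal C(w)\ge\frac12$, \eqref{eq:rec} gives $y^{(0)}_n=f_x^{\,n}(0)$, which tends to $1$ by Lemma~\ref{lem:f}. By \eqref{eq:layer}, the acceptance probability is at least $y^{(0)}_n$ for every $n$.
\end{proof}

When $\kappa=\frac12$ and $\mathrm{val}(\mathcal C)=1$, the supremum need not be attained. Then every single word gives a death probability below $\frac12$, and by Lemma~\ref{lem:upper} no tree that uses finitely many words is accepted almost surely. The remedy is to use better and better words. For a fixed number $N$ of generations, a death probability close enough to $\frac12$ is nearly as good as $\frac12$ itself. The difficulty is that up to $2^g$ individuals may be alive at generation $g$, and all their lines must die out; so we choose the error allowed in each phase after the length of the earlier phases is known.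

\begin{lemma}\label{lem:phases}
If $\mathrm{val}(\mathcal C)=1$, then $L^{=1}(\mathcal B_{\mathcal C,1/2})\ne\varnothing$.
\end{lemma}

\begin{proof}
We define $0=g_0<g_1<\cdots$ and the words $w_g$ for $g_{m-1}\le g<g_m$ by induction on $m\ge1$. Let $\eta_m=2^{-m-g_{m-1}}$. By Lemma~\ref{lem:f} there is $N\ge1$ with $f_{1/2}^{\,N}(0)>1-\eta_m$. The map $x\mapsto f_x^{\,N}(0)$ is a polynomial, hence continuous, and the numbers $\frac12\mathcal C(w)$ come arbitrarily close to $\frac12$. So there is a word $v_m$ such that $f_x^{\,N}(0)>1-\eta_m$ for $x=\frac12\mathcal C(v_m)$. Put $g_m=g_{m-1}+N$ and $w_g=v_m$ for $g_{m-1}\le g<g_m$. By \eqref{eq:rec}, $y^{(g_{m-1})}_N=f_x^{\,N}(0)$.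

Let $t$ be the layered tree. If a node of $X_{g_m}$ is not in state $\top$ in a consistent run, then its ancestor $u\in X_{g_{m-1}}$ is in state $p_0$. For each $u$, the probability that $\rho(u)=p_0$ and some node of $X_{g_m}$ below $u$ is not in state $\top$ is at most $1-y^{(g_{m-1})}_N<\eta_m$, by the Markov property. Summing over $u$,
\[
\Pr[\text{some node of }X_{g_m}\text{ is not in state }\top]\le 2^{g_{m-1}}\eta_m=2^{-m}.
\]
By \eqref{eq:layer}, the acceptance probability on $t$ is at least $1-2^{-m}$ for every $m$.
\end{proof}

\begin{corollary}\label{cor:value}
$L^{=1}(\mathcal B_{\mathcal C,1/2})\neq\varnothing$ if and only if $\mathrm{val}(\mathcal C)=1$.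
\end{corollary}

\begin{proof}
If $\mathrm{val}(\mathcal C)=c<1$, Lemma~\ref{lem:upper} with $x=c/2$ applies to every tree. If $\mathrm{val}(\mathcal C)=1$, use Lemma~\ref{lem:phases}.
\end{proof}

The simplest PFA whose value $1$ is not attained shows that regular trees do not suffice, and that the uniform bound $x$ in Lemma~\ref{lem:upper} cannot be replaced by $x_u<\frac12$ for each $u$.

\begin{proof}[Proof of Proposition~\ref{prop:boundary}(b)]
Let $\mathcal C$ have $\Gamma=\{a\}$, $P=\{p_0,p_1\}$ and $\mathrm{Acc}=\{p_1\}$; from $p_0$ the letter $a$ leads to $p_0$ and to $p_1$ with probability $\frac12$ each, and $p_1$ is absorbing. Then $\mathcal C(a^n)=1-2^{-n}$, so $\mathrm{val}(\mathcal C)=1$ and $L^{=1}(\mathcal B_{\mathcal C,1/2})\ne\varnothing$. Let $t$ be regular. The number $x_u$ depends only on $t_u$, so it takes finitely many values, each of the form $\frac12(1-2^{-n})<\frac12$. They are bounded by some $x<\frac12$, and $t\notin L^{=1}(\mathcal B_{\mathcal C,1/2})$ by Lemma~\ref{lem:upper}.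
\end{proof}

For this automaton the first phase in the proof of Lemma~\ref{lem:phases} has $\eta_1=\frac12$; one may take $N=2$, since $f_{1/2}^{\,2}(0)=\frac58$, and $v_1=a^3$, since $x=\frac7{16}$ gives $f_x^{\,2}(0)=\frac{7}{16}+\frac{9}{16}\cdot\frac{49}{256}=\frac{2233}{4096}>\frac12$.

\section{From counter machines to word automata}\label{sec:counter}

Corollary~\ref{cor:value} and the undecidability of the question ``$\mathrm{val}(\mathcal C)=1$?'' \cite{GO} already give Theorem~\ref{thm:undec}. The construction of this section makes the proof independent of that result and provides what Theorems~\ref{thm:complete} and~\ref{thm:gap} need: a reduction from a problem about infinitely many visits, with an explicit bound in the negative case.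

A \emph{two-counter machine} $M$ has a finite set $K$ of states, an initial state $s_0$, a designated state $s^*$, and a total function $\tau:K\times\{0,+\}^2\to K\times\{-1,0,1\}^2$ that never decrements a zero counter. In a configuration $(s,e_1,e_2)\in K\times\mathbb N^2$ the machine sees $s$ and which counters are zero, and $\tau$ prescribes the next state and the changes $\Delta_1,\Delta_2$ of the counters. There is a unique infinite run $\gamma_0\gamma_1\cdots$ from $\gamma_0=(s_0,0,0)$. Let $\mathrm{vis}(M)\in\mathbb N\cup\{\infty\}$ be the number of indices $j$ such that $\gamma_j$ has state $s^*$.

\begin{proposition}\label{prop:counter}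
From $M$ and a rational $\lambda\in(0,1)$ one can compute a PFA $\mathcal C=\mathcal C_{M,\lambda}$ such that
\begin{enumerate}
\item[(a)] if $\mathrm{vis}(M)=\infty$, then $\mathrm{val}(\mathcal C)=1$;
\item[(b)] if $\mathrm{vis}(M)=n_0<\infty$, then $\mathcal C(w)\le\dfrac{\theta}{1+\theta}<1$ for all $w$, where $\theta=\dfrac{\lambda}{1-\lambda}\,2^{n_0+1}$.
\end{enumerate}
\end{proposition}

\subsection*{One comparison}

The input of $\mathcal C$ will be a purported computation of $M$, with counters in unary. A finite automaton can check states and zero tests, but not that two blocks of letters have the same length. It can, however, produce two small probabilities whose ratio detects equality. Consider a word $a^\ell b^r$. A process that survives each letter with probability $\frac14$ survives the word with probability $D=4^{-\ell-r}$. A process that picks $a$ or $b$ by a fair coin, survives each picked letter with probability $\frac1{16}$ and ignores the others, survives with probability $E=\frac12(4^{-2\ell}+4^{-2r})$. With $d=|\ell-r|$,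
\begin{equation}\label{eq:ratio}
\frac{\frac12(4^{-2\ell}+4^{-2r})}{4^{-\ell-r}}=\frac{4^{d}+4^{-d}}2\ \ge\ 2^{d},\qquad\text{with equality if }d=0,
\end{equation}
because $4^d/2=2^{2d-1}\ge2^d$ for $d\ge1$. (Base $2$ in place of $4$ would give only $\frac54$ for $d=1$; we need at least $2$.) Now read the word many times, each time running one of the two processes chosen by a fair coin, and stop at the first survival: accept if it comes from the first process and reject if it comes from the second. The acceptance probability tends to $D/(D+E)$, which is $\frac12$ if $\ell=r$ and at most $1/(1+\frac{17}8)=\frac8{25}$ otherwise.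

To push the acceptance probability from $\frac12$ to $1$, the quantity $E$ must receive a discount, and only visits of the true run to $s^*$ should earn it. A discount $\frac12$ for each occurrence of $s^*$ in one long computation does not work: a single wrong counter value costs a bounded factor, and the false computation that follows may visit $s^*$ arbitrarily often. So we cut the input into segments, each of which restarts from $\gamma_0$ and earns one discount $\frac12$; by \eqref{eq:ratio} a segment with an error pays it back. It remains to prevent the repetition of one correct segment. For this we compare consecutive segments and require each to contain one more occurrence of $s^*$ than the previous one. The penalty $2^d$, exponential in the size of the error, makes it useless to let the number of occurrences climb and then drop.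

\subsection*{Blocks and their weights}

Let $\Gamma=\{\vdash,\vdash',a_1,a_2,\ddagger\}\cup\{s,\bar s:s\in K\}$. A configuration $(s,e_1,e_2)$ has two \emph{codes}, $s\,a_1^{e_1}a_2^{e_2}$ and the \emph{barred} code $\bar s\,a_1^{e_1}a_2^{e_2}$. A \emph{segment} is a word $\vdash C_0\cdots C_m$ or $\vdash' C_0\cdots C_m$ with $m\ge0$, where the $C_j$ are codes, $C_m$ is the only barred one, $C_0$ codes $(s_0,0,0)$, and for $j<m$ the state of $C_{j+1}$ is the one that $\tau$ prescribes at the configuration coded by $C_j$. A \emph{block} is a word $B=\sigma_1\cdots\sigma_k$ with $k\ge1$, where the $\sigma_i$ are segments and $\sigma_k$ is the only one that starts with $\vdash'$. The counter values are constrained only through zero tests, so blocks form a regular language. The bar and the prime announce, at the first letter of a code or segment, that it is the last one; an automaton reading from left to right thus knows in advance whether a comparison with a successor is to be made. Let $\nu(\sigma)$ be the number of letters $s^*$ and $\bar s^*$ in the segment $\sigma$.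

To a block $B$ we attach a finite family of \emph{comparisons}, each a pair $(\ell,r)\in\mathbb N^2$.
\begin{itemize}
\item \emph{Internal comparisons.} For each segment, each $j<m$ and each counter $c\in\{1,2\}$, let $e,e'$ be the values of counter $c$ in $C_j,C_{j+1}$, and let $\Delta$ be the change of counter $c$ that $\tau$ prescribes at $C_j$. The pair is $(\ell,r)=(e+\Delta^+,e'+\Delta^-)$, where $\Delta^\pm=\max(\pm\Delta,0)$. Since $\Delta=\Delta^+-\Delta^-$, we have $\ell=r$ if and only if $e'=e+\Delta$.
\item \emph{Links.} For each $i<k$, the pair $(\ell,r)=(\nu(\sigma_i)+1,\nu(\sigma_{i+1}))$.
\end{itemize}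
A segment is \emph{correct} if all of its internal comparisons have $\ell=r$. By induction on $j$, the code $C_j$ of a correct segment codes $\gamma_j$; in particular $\nu(\sigma)\le\mathrm{vis}(M)$ when $\sigma$ is correct. For a block $B$ with $k$ segments put
\[
D(B)=\prod_{(\ell,r)}4^{-\ell-r},\qquad E(B)=2^{-k}\prod_{(\ell,r)}\tfrac12\bigl(4^{-2\ell}+4^{-2r}\bigr),
\]
the products ranging over all comparisons of $B$, and put $D=E=0$ on words that are not blocks.

\begin{example}
Let $K=\{s_0,s^*\}$, and let $M$ alternate between its two states and increment the first counter at each step. The block
\[
B=\ \vdash s_0\ \bar s^*a_1\ \vdash' s_0\ s^*a_1\ s_0a_1^2\ \bar s^*a_1^3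
\]
has two correct segments. The first counter gives the comparisons $(1,1)$ and $(1,1),(2,2),(3,3)$, the second counter gives $(0,0)$ four times, and the link is $(2,2)$. So $D(B)=4^{-18}$ and $E(B)=2^{-2}D(B)$.
\end{example}

\begin{lemma}\label{lem:weights}
\begin{enumerate}
\item[(a)] If $\mathrm{vis}(M)=\infty$, then for every $k\ge1$ there is a block $B_k$ with $E(B_k)=2^{-k}D(B_k)$.
\item[(b)] If $\mathrm{vis}(M)=n_0<\infty$, then $E(B)\ge2^{-n_0-1}D(B)$ for every block $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:ratio}, $E(B)/D(B)$ is $2^{-k}$ times a product in which the comparison $(\ell,r)$ contributes a factor at least $2^{|\ell-r|}$, equal to $1$ if $\ell=r$.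

(a) For $1\le i\le k$ let $\sigma_i$ be the correct segment that codes the run of $M$ up to its $i$-th visit to $s^*$, starting with $\vdash'$ if $i=k$ and with $\vdash$ otherwise. Then $\nu(\sigma_i)=i$, so all comparisons of $B_k=\sigma_1\cdots\sigma_k$ have $\ell=r$.

(b) Let $B=\sigma_1\cdots\sigma_k$. No comparison contributes a factor below $1$, and the internal comparisons of an incorrect segment contribute at least $2$. If no segment is correct, then $E(B)/D(B)\ge2^{-k}2^k=1$. Otherwise let $\alpha\le\beta$ be the least and greatest indices of correct segments. The $k-(\beta-\alpha)-1$ segments with index outside $[\alpha,\beta]$ are incorrect, and their internal comparisons contribute at least $2^{k-(\beta-\alpha)-1}$. Between $\alpha$ and $\beta$ we use only the links. They contribute at least $2^{T}$, where, by telescoping,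
\[
T=\sum_{i=\alpha}^{\beta-1}\bigl|\nu(\sigma_i)+1-\nu(\sigma_{i+1})\bigr|\ \ge\ (\beta-\alpha)+\nu(\sigma_\alpha)-\nu(\sigma_\beta)\ \ge\ (\beta-\alpha)-n_0 .
\]
The last step uses that $\sigma_\beta$ is correct, so that $\nu(\sigma_\beta)\le n_0$; an incorrect segment may contain $s^*$ any number of times. Altogether $E(B)/D(B)\ge2^{-k}\cdot2^{k-(\beta-\alpha)-1}\cdot2^{(\beta-\alpha)-n_0}=2^{-n_0-1}$.
\end{proof}

\subsection*{Realizing the weights with finite memory}

\begin{lemma}\label{lem:filters}
From $M$ one can compute PFAs $\mathcal D$ and $\mathcal E$ over $\Gamma\setminus\{\ddagger\}$ with $\mathcal D(w)=D(w)$ and $\mathcal E(w)=E(w)$ for all words $w$.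
\end{lemma}

\begin{proof}
We write each side of each comparison as a number of \emph{units} placed at letters of the block.
\begin{itemize}
\item For the internal comparison of counter $c$ between $C_j$ and $C_{j+1}$, the left units are one at each letter $a_c$ of $C_j$ and $\Delta^+$ at the state letter of $C_{j+1}$; the right units are one at each letter $a_c$ of $C_{j+1}$ and $\Delta^-$ at the state letter of $C_{j+1}$. The comparison \emph{opens} at the state letter of $C_j$, which is unbarred.
\item For the link between $\sigma_i$ and $\sigma_{i+1}$, the left units are one at each letter $s^*,\bar s^*$ of $\sigma_i$ and one at the letter $\vdash$ that starts $\sigma_i$; the right units are one at each letter $s^*,\bar s^*$ of $\sigma_{i+1}$. The comparison opens at the letter $\vdash$ that starts $\sigma_i$.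
\end{itemize}
There are $\ell$ left and $r$ right units, all placed at or after the opening letter. A letter can carry units of six comparisons only: for each counter, those of the current code with the previous and with the next code, and the links of the current segment with the previous and with the next segment. (The state letter of $C_{j+1}$ belongs to $C_{j+1}$, so its offsets $\Delta^\pm$ belong to comparisons with the previous code.)

Take a deterministic automaton for the language of blocks and let it also remember whether the current segment is the first and whether it is the last of the block, whether the current code is the first and whether it is the last of its segment, the state of the current code, and which of $a_1,a_2$ have occurred in it. ``Last'' is announced by the prime and the bar. When the state letter of $C_{j+1}$ arrives, the memory about $C_j$ is complete and determines $\Delta_1,\Delta_2$. So the memory and the letter being read determine which of the six comparisons exist, and how many units of each, on which side, the letter carries.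

Both PFAs run this deterministic automaton, have an absorbing rejecting state ``dead'', go to it as soon as the word read is not a prefix of a block, and accept if they are not dead and the word read is a block. At a letter carrying $n$ units in total, $\mathcal D$ survives with probability $4^{-n}$ and dies otherwise. A block carries $\sum(\ell+r)$ units, so $\mathcal D(B)=D(B)$.

The PFA $\mathcal E$ stores in addition six bits, one for each of the six comparisons, naming a chosen side. At a state letter, the two bits ``with the next code'' become the bits ``with the previous code'', and if the letter is unbarred two fresh fair bits are drawn for the comparisons that open there. At $\vdash$ or $\vdash'$, the bit ``with the next segment'' becomes the bit ``with the previous segment'', and at $\vdash$ a fresh fair bit is drawn. After this update, if the letter carries $n$ units on chosen sides, $\mathcal E$ survives with probability $4^{-2n}$, multiplied by $\frac12$ if the letter is $\vdash$ or $\vdash'$. Given all the bits, the survival probability on a block is $2^{-k}$ times the product over comparisons of $4^{-2\ell}$ or $4^{-2r}$, according to the chosen side. The bits are independent and fair, one per comparison, so averaging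 gives $\mathcal E(B)=E(B)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
The PFA $\mathcal C$ works in rounds, each ending with the letter $\ddagger$. Its states are an initial state $p_0$ (start of a round), the states of $\mathcal D$ and of $\mathcal E$, and two absorbing states $\mathrm{WIN}$ and $\mathrm{LOSE}$; $\mathrm{Acc}=\{\mathrm{WIN}\}$. From $p_0$, the letter $\ddagger$ leads back to $p_0$, and any other letter is processed with probability $\lambda$ as $\mathcal D$ would from its initial state and with probability $1-\lambda$ as $\mathcal E$ would. The chosen PFA then runs until the next $\ddagger$, which leads to $\mathrm{WIN}$ from accepting states of $\mathcal D$, to $\mathrm{LOSE}$ from accepting states of $\mathcal E$, and to $p_0$ from all their other states.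

Write an input as $w=B_1\ddagger\cdots B_n\ddagger B'$, where the words $B_j$ and $B'$ do not contain $\ddagger$, and let $\omega_j$ be the probability that $\mathcal C$ is in $p_0$ just before $B_j$, that is, still undecided. After reading $w$,
\begin{equation}\label{eq:rounds}
\Pr[\mathrm{WIN}]=\sum_{j=1}^n\omega_j\,\lambda D(B_j),\qquad \Pr[\mathrm{LOSE}]=\sum_{j=1}^n\omega_j\,(1-\lambda)E(B_j).
\end{equation}

(a) Take $B_k$ from Lemma~\ref{lem:weights}(a), and put $d=\lambda D(B_k)>0$ and $e=(1-\lambda)E(B_k)$. On $(B_k\ddagger)^n$ we have $\omega_j=(1-d-e)^{j-1}$, so as $n\to\infty$
\[
\mathcal C\bigl((B_k\ddagger)^n\bigr)\to\frac{d}{d+e}=\Bigl(1+\frac{1-\lambda}{\lambda}\,2^{-k}\Bigr)^{-1}.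
\]
Letting $k\to\infty$ gives $\mathrm{val}(\mathcal C)=1$.

(b) By Lemma~\ref{lem:weights}(b), $\lambda D(B)\le\lambda2^{n_0+1}E(B)=\theta\,(1-\lambda)E(B)$ for blocks, and both sides vanish on other words. By \eqref{eq:rounds}, $\Pr[\mathrm{WIN}]\le\theta\Pr[\mathrm{LOSE}]\le\theta(1-\Pr[\mathrm{WIN}])$, which is the claim.
\end{proof}

\section{The lower bounds}\label{sec:lower}

For a two-counter machine $M$ let $\mathcal B_M=\mathcal B_{\mathcal C,1/2}$ with $\mathcal C=\mathcal C_{M,1/2}$. This is a reachability automaton computable from $M$, and by Proposition~\ref{prop:counter} and Corollary~\ref{cor:value},
\begin{equation}\label{eq:main}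
L^{=1}(\mathcal B_M)\ne\varnothing\iff\mathrm{vis}(M)=\infty .
\end{equation}

We use two facts due to Minsky \cite{Minsky}. Let a two-counter machine \emph{with halting} be defined as above, but with a partial function $\tau$ and no designated state; it halts when $\tau$ is undefined. First, it is undecidable whether such a machine halts when started with zero counters. Second, from a Turing machine one can compute a two-counter machine that, started with zero counters, simulates it on the empty tape, performing each step of the Turing machine in finitely many steps and keeping the simulated state in its own state.

Given a machine $N$ with halting, let $M_N$ be obtained by adding a new state $s^*$ and giving the value $(s^*,0,0)$ to all undefined entries of $\tau$ and to all entries with state $s^*$. Then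
\begin{equation}\label{eq:halt}
\mathrm{vis}(M_N)=\infty\text{ if $N$ halts on zero counters},\qquad \mathrm{vis}(M_N)=0\text{ otherwise.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
By \eqref{eq:main} and \eqref{eq:halt}, $N$ halts if and only if $L^{=1}(\mathcal B_{M_N})\neq\varnothing$. An algorithm for emptiness of reachability automata would decide halting.
\end{proof}

\begin{remark}
In a consistent run of a reachability automaton, a branch reaches $\top$ if and only if it visits $Q\setminus\{\top\}$ finitely often. So a reachability automaton can be read as a co-B\"uchi automaton with the same language, and Theorem~\ref{thm:undec} contains the undecidability of the co-B\"uchi case.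
\end{remark}

For the gap theorem the two estimates fit together exactly: Proposition~\ref{prop:counter}(b) bounds the odds of $\mathrm{WIN}$ by $\theta$, and Lemma~\ref{lem:upper} bounds the acceptance probability on trees by the odds of dying. We take $\kappa=1$, so that dying is winning, and so that a single good word yields a regular tree.

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $\lambda=\eta/(2+\eta)$, so that $2\lambda/(1-\lambda)=\eta$. Given $N$, compute $\mathcal C=\mathcal C_{M_N,\lambda}$ and the reachability automaton $\mathcal B=\mathcal B_{\mathcal C,1}$. If $N$ halts, then $\mathrm{val}(\mathcal C)=1$ by \eqref{eq:halt} and Proposition~\ref{prop:counter}(a), so $\mathcal C(w)\ge\frac12$ for some $w$, and $L^{=1}(\mathcal B)$ contains a regular tree by Lemma~\ref{lem:regular}. If $N$ does not halt, Proposition~\ref{prop:counter}(b) with $n_0=0$ has $\theta=\eta$ and gives $\mathcal C(w)\le x:=\eta/(1+\eta)$ for all $w$. Since $\eta<1$ we have $x<\frac12$, and by Lemma~\ref{lem:upper} the accepting runs on any tree have probability at most $x/(1-x)=\eta$. So $\mathcal B$ always lies in one of the two classes, and an algorithm separating them would decide halting.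
\end{proof}

The reduction \eqref{eq:main} concerns infinitely many visits rather than one, and this gives more than undecidability.

\begin{lemma}\label{lem:hard}
Every $\Sigma^0_2$ set reduces by a computable map to the set of reachability automata with $L^{=1}(\mathcal A)=\varnothing$.
\end{lemma}

\begin{proof}
Let $W_e$ be the set of inputs on which the $e$-th Turing machine halts. The set $\mathrm{INF}=\{e:W_e\text{ is infinite}\}$ is $\Pi^0_2$-complete; see, e.g., \cite{Rogers}. From $e$ compute a Turing machine that never halts: at stage $n=1,2,\dots$ it runs the $e$-th machine for $n$ steps on each input below $n$, and it passes through a special state for one step each time it finds an element of $W_e$ not found before. Apply Minsky's simulation, and let the two-counter machine pass once through a new state $s^*$ before it simulates a step from the special state. This gives a machine $M$, computable from $e$, with $\mathrm{vis}(M)=|W_e|$; entries of $\tau$ that the run never uses are filled in arbitrarily. By \eqref{eq:main}, $e\in\mathrm{INF}$ if and only if $L^{=1}(\mathcal B_M)\ne\varnothing$. So the complement of $\mathrm{INF}$, which is $\Sigma^0_2$-complete, reduces to emptiness.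
\end{proof}

\section{The upper bound}\label{sec:upper}

Nonemptiness asserts the existence of an infinite tree, and by Proposition~\ref{prop:boundary}(b) the search cannot be restricted to regular trees. To place the problem in $\Pi^0_2$ we replace the tree by finite pieces. The proof of Lemma~\ref{lem:phases} suggests how: a tree is accepted almost surely if it is a stack of finite pieces, each of which makes all its paths visit $F$ with probability very close to $1$. What a piece needs to know about the part of the tree above it is only the set of states in which it may be entered, that is, a support. There are finitely many supports, so one finite family $\mathcal W$ describes all the interfaces.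

Let $\mathcal A$ be a B\"uchi automaton. A \emph{pattern} of height $h\ge1$ is a map $\pi:\{0,1\}^{<h}\to\Sigma$. It determines the supports $\mathrm{supp}_\pi(S,v)$ for $|v|\le h$ and the law of a run from $q$ on the nodes of depth at most $h$. Let $g_\pi(q)$ be the probability of the event $H(\varepsilon,h)$ for this run. It is a finite sum of finite products of values of $\delta$, hence a rational number computable from $\mathcal A,\pi,q$; here the rationality of $\delta$ is used. For $\mathcal W\subseteq2^Q$ and $n\ge1$ let $\varphi(\mathcal W,n)$ be the statement:
\begin{quote}
$\{q_{\mathrm{in}}\}\in\mathcal W$, and for every $S\in\mathcal W$ there are $h\geq 1$ and a pattern $\pi$ of height $h$ such that $\mathrm{supp}_\pi(S,v)\in\mathcal W$ for all $v\in\{0,1\}^h$, and $g_\pi(q)\ge1-2^{-n}$ for all $q\in S$.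
\end{quote}

\begin{lemma}\label{lem:certificate}
$L^{=1}(\mathcal A)\ne\varnothing$ if and only if there is $\mathcal W\subseteq2^Q$ such that $\varphi(\mathcal W,n)$ holds for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $t\in L^{=1}(\mathcal A)$ and $\mathcal W=\{S_u:u\in\{0,1\}^*\}$, which contains $S_\varepsilon=\{q_{\mathrm{in}}\}$. Fix $n$ and a member $S_u$ of $\mathcal W$. By Lemma~\ref{lem:horizon}(a), the event $\bigcup_hH(u,h)$ has probability $1$; this passage to a finite horizon is where the B\"uchi condition is used. For $q\in S_u$ the event $\rho(u)=q$ has positive probability by \eqref{eq:support}, so $\bigcup_hH(u,h)$ also has conditional probability $1$ given $\rho(u)=q$. The union is increasing, so $\Pr[H(u,h)\mid\rho(u)=q]\to1$ as $h\to\infty$. By the Markov property this conditional probability is $g_\pi(q)$, where $\pi$ is the restriction of $t_u$ to $\{0,1\}^{<h}$. As $S_u$ is finite, one $h$ gives $g_\pi(q)\ge1-2^{-n}$ for all $q\in S_u$. Finally, $\mathrm{supp}_\pi(S_u,v)=S_{uv}\in\mathcal W$ for $|v|=h$.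

Conversely, let $\varphi(\mathcal W,n)$ hold for all $n$. We construct finite sets of nodes $X_0=\{\varepsilon\},X_1,\dots$, each meeting every branch exactly once, and label the nodes strictly above $X_m$ so that $S_u\in\mathcal W$ for all $u\in X_m$. Given $X_m$, choose $n\ge1$ with $|X_m|\,2^{-n}\le2^{-m}$. For each $u\in X_m$ let $\pi_u$, of height $h_u$, be a pattern provided by $\varphi(\mathcal W,n)$ for $S_u$; put $t(uv)=\pi_u(v)$ for $|v|<h_u$, and $X_{m+1}=\bigcup_{u\in X_m}u\{0,1\}^{h_u}$. The supports at $X_{m+1}$ are the sets $\mathrm{supp}_{\pi_u}(S_u,v)\in\mathcal W$. Since $h_u\ge1$, the nodes of $X_m$ have depth at least $m$, so every node is eventually labeled and $t$ is a tree.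

Let $G_m=\bigcap_{u\in X_m}H(u,h_u)$. By \eqref{eq:support} and the Markov property,
\[
1-\Pr[G_m]\le\sum_{u\in X_m}\sum_{q\in S_u}\Pr[\rho(u)=q]\,\bigl(1-g_{\pi_u}(q)\bigr)\le|X_m|\,2^{-n}\le2^{-m}.
\]
The series $\sum_m2^{-m}$ converges, so by the Borel--Cantelli lemma almost surely $G_m$ holds for all but finitely many $m$. When $G_m$ holds, every branch visits $F$ strictly after its node in $X_m$ and no later than its node in $X_{m+1}$. Hence almost surely all branches visit $F$ infinitely often, and $t\in L^{=1}(\mathcal A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
We first exchange the quantifiers in Lemma~\ref{lem:certificate}. Suppose that for every $n$ some $\mathcal W$ satisfies $\varphi(\mathcal W,n)$. There are finitely many families $\mathcal W$, so one of them works for infinitely many $n$, and then for all $n$, because $\varphi(\mathcal W,n+1)$ implies $\varphi(\mathcal W,n)$. Therefore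
\[
L^{=1}(\mathcal A)\ne\varnothing\iff\forall n\ \exists\mathcal W\ \varphi(\mathcal W,n).
\]
The relation $\exists\mathcal W\,\varphi(\mathcal W,n)$ between $\mathcal A$ and $n$ is r.e.: search for a family $\mathcal W$ together with one pattern for each of its members, and check the conditions by computing supports and the rationals $g_\pi(q)$. So nonemptiness is $\Pi^0_2$ and emptiness is $\Sigma^0_2$ for B\"uchi automata, and also for reachability automata, which form a decidable subclass. Hardness for the subclass, hence for both classes, is Lemma~\ref{lem:hard}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{GO} Gimbert and Oualhadj, ICALP 2010.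
\bibitem{Minsky} Minsky, 1967.
\bibitem{PTL} \emph{Playing With Trees And Logic}, \texttt{https://core.ac.uk/download/46810651.pdf}.
\bibitem{Rogers} Rogers, 1967.
\end{thebibliography}
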